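# Random triangle rules: almost all nonassociative relation algebras are qualitatively representable, almost none are representable

## 1. Complete graphs colored under a random list of allowed triangles

Let $D$ be a finite set of $n$ colors, and let $\mathcal C$ be a set of 3-element multisets $\{a,b,c\}$ of colors, with repetition allowed. We call the members of $\mathcal C$ *cycles* and read $\mathcal C$ as a list of allowed triangles.

**Definition (consistent coloring).** A *consistent coloring* of a set $U$ is a map $F$ from the 2-subsets of $U$ to $D$ such that $\{F(uv),F(vw),F(uw)\}\in\mathcal C$ for all distinct $u,v,w\in U$. A point $u$ *sees* the color $a$ if $F(uv)=a$ for some $v$.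

With one color $a$ there are two rules. If $\mathcal C=\emptyset$, then $U$ has at most two points. If $\mathcal C=\{aaa\}$ (we write $aaa$ for $\{a,a,a\}$), every set works. With two colors $r,b$ and $\mathcal C=\{rrb,rbb\}$, a consistent coloring is one without monochromatic triangles. The pentagon $\mathbb Z_5$, with $r$ on differences $\pm1$ and $b$ on differences $\pm2$, is one: $0,1,2$ has sides $r,r,b$, the triangle $0,2,4$ has sides $b,b,r$, and every triangle is a rotation of one of these or of their reflections. Six points are impossible: some point has three neighbors joined to it in one color, say $r$; the three edges among them cannot be $r$, so they form $bbb$.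

**Definition (random rule).** Let $M=\binom{n+2}{3}$ be the number of 3-multisets of $D$. Put each of them into $\mathcal C$ independently with probability $\frac12$. *A.a.s.* means with probability tending to $1$ as $n\to\infty$.

These notes prove two facts about the random rule. First, a.a.s. there is a consistent coloring of a finite set in which *every* cycle occurs as a triangle and every color occurs. Second, a.a.s. no consistent coloring of any set, finite or infinite, has a point that sees more than $e^{O(\sqrt{\ln n})}$ colors; in particular, no point sees all $n$. The first fact will give a weak kind of representation for almost all finite nonassociative relation algebras. The second will rule out the classical kind for almost all of them.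

## 2. Nonassociative relation algebras and three kinds of representation

**Definition (the class $\mathsf{NA}$).** A *nonassociative relation algebra* is an algebra $\mathbf A=\langle A;+,\cdot,-,0,1,;,\breve{\ },1'\rangle$ in which $\langle A;+,\cdot,-,0,1\rangle$ is a Boolean algebra, $;$ is a binary operation (relative product), $\breve{\ }$ is a unary operation (converse), $1'$ is a constant (identity element), and for all $a,b,c\in A$:

- $\breve{\breve a}=a$;
- $(a+b)\breve{\ }=\breve a+\breve b$;
- $(a+b);c=a;c+b;c$;
- $(a;b)\breve{\ }=\breve b;\breve a$;
- $a;1'=a=1';a$;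
- $\breve a;-(a;b)\leqslant-b$.

These are Tarski's relation algebra axioms with associativity of $;$ omitted. The algebra is *symmetric* if $\breve a=a$ for all $a$, and *integral* if $1'$ is an atom.

Write $|$ for composition of binary relations and $R^{-1}$ for the converse of $R$.

**Definition (representations).** A *(strong) representation* of $\mathbf A\in\mathsf{NA}$ is a Boolean algebra embedding $\theta:A\to\mathcal P(E)$, where $E$ is an equivalence relation on a set $U$, with $\theta(1)=E$, $\theta(1')=\mathrm{id}_U$, $\theta(\breve a)=\theta(a)^{-1}$ and $\theta(a;b)=\theta(a)\,|\,\theta(b)$ for all $a,b$.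

For the two weaker notions the unit must be a full square: $U$ is a nonempty set and $\theta:A\to\mathcal P(U\times U)$ is a Boolean algebra embedding with $\theta(1)=U\times U$, $\theta(1')=\mathrm{id}_U$ and $\theta(\breve a)=\theta(a)^{-1}$. Such a $\theta$ is a *feeble representation* if $\theta(a)\,|\,\theta(b)\subseteq\theta(a;b)$ for all $a,b$. It is a *qualitative representation* if, for all $a,b$, the element $a;b$ is the least $c\in A$ with $\theta(a)\,|\,\theta(b)\subseteq\theta(c)$.

The classes of members of $\mathsf{NA}$ that have a strong, qualitative or feeble representation are $\mathsf{RRA}$, $\mathsf{QRA}$ and $\mathsf{FRA}$. A qualitative representation is feeble, so $\mathsf{QRA}\subseteq\mathsf{FRA}$. A point $u$ *sees* an atom $a$ in $\theta$ if $(u,v)\in\theta(a)$ for some $v$.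

**Definition (almost all).** "Almost all members of $\mathsf{NA}$ are in $\mathsf K$" means that among the isomorphism types of finite members of $\mathsf{NA}$ with $m$ atoms, the fraction lying in $\mathsf K$ tends to $1$ as $m\to\infty$.

It is known that for each fixed $n\ge3$ almost all members of $\mathsf{NA}$ are symmetric and integral members of $\mathsf{RA}_n$, Maddux's class of algebras embeddable in algebras with an $n$-dimensional relational basis. We use only "symmetric and integral". The problem, posed in "Representability and Probability in Relation Algebra" (https://opal.latrobe.edu.au/ndownloader/files/31945595), is to determine for each of $\mathsf{FRA}$, $\mathsf{QRA}$, $\mathsf{RRA}$ whether almost all members of $\mathsf{NA}$ belong to it. The answer is yes, yes, no.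

**Theorem 1.** Among isomorphism types of $m$-atom members of $\mathsf{NA}$, as $m\to\infty$:
(a) the fraction lying in $\mathsf{QRA}$ (hence in $\mathsf{FRA}$) tends to $1$;
(b) the fraction lying in $\mathsf{RRA}$ tends to $0$.

**Theorem 2.** There are constants $0<c_1<c_2$ such that for almost all $\mathbf A\in\mathsf{NA}$ ($m$ is the number of atoms):
(a) $\mathbf A$ has a qualitative representation on a finite set in which some point sees at least $e^{c_1\sqrt{\ln m}}$ atoms;
(b) in every feeble representation of $\mathbf A$ every point sees at most $e^{c_2\sqrt{\ln m}}$ atoms.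

**Corollary 3.** The fraction of isomorphism types of $m$-atom (associative) relation algebras that are representable tends to $0$.

Besides the quoted fact on symmetric integral algebras, the proof uses four textbook inequalities.

- Markov: if $\mathcal Z\ge0$ and $b>0$, then $\Pr(\mathcal Z\ge b)\le\mathbb E\mathcal Z/b$.
- Chebyshev: $\Pr(|\mathcal Z-\mathbb E\mathcal Z|\ge b)\le\mathrm{Var}(\mathcal Z)/b^2$ for $b>0$.
- Hoeffding: if $\mathcal Z=\sum\mathcal Z_i$ with independent $\mathcal Z_i\in[0,k_i]$ and $b>0$, then $\Pr(\mathcal Z-\mathbb E\mathcal Z\ge b)$ and $\Pr(\mathcal Z-\mathbb E\mathcal Z\le-b)$ are at most $\exp(-2b^2/\sum k_i^2)$. For a sum of $L$ fair coins, $\Pr(\mathcal Z<L/4)\le e^{-L/8}$.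
- Chernoff: if $\mathcal Z$ is a sum of independent indicators with mean $\mu$, then $\Pr(\mathcal Z\le\mu/2)\le e^{-\mu/8}$.

## 3. Algebras as cycle sets, types as coin tosses, representations as colorings

**Lemma 4 (cycle sets).** Let $\mathbf A$ be a finite symmetric integral member of $\mathsf{NA}$, and let $D$ be its set of atoms other than $1'$ (the diversity atoms). Let $\mathcal C$ be the set of 3-multisets $\{a,b,c\}$ of $D$ with $c\le a;b$. This is well defined, and for $a,b\in D$
$$a;b=\sum\{c\in D:\{a,b,c\}\in\mathcal C\}\;(+\,1'\text{ if }a=b).\tag{1}$$
Conversely, every set $\mathcal C$ of 3-multisets of a finite set $D$ arises in this way from an algebra, unique up to isomorphism. Isomorphisms between two such algebras are exactly the bijections $D\to D'$ carrying $\mathcal C$ to $\mathcal C'$.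

**Proof.** By $(a;b)\breve{\ }=\breve b;\breve a$ and symmetry, $;$ is commutative, hence additive and monotone in both arguments. Also $a;0\le a;-(a;1)\le-1=0$.

Suppose $c\cdot(a;b)=0$. Then $c\le-(a;b)$, so $a;c\le a;-(a;b)\le-b$, that is, $b\cdot(a;c)=0$. For atoms this says $c\le a;b\iff b\le a;c$. Together with $c\le a;b\iff c\le b;a$, these two transpositions generate all permutations, so the relation "$c\le a;b$" on atoms is invariant under all permutations of $a,b,c$. From $a;1'=a$, if one of the three atoms is $1'$, the relation holds iff the other two are equal. This gives (1), and $\mathbf A$ is determined by $\mathcal C$ through additivity.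

Conversely, given $\mathcal C$, take the Boolean algebra of subsets of $D\cup\{1'\}$ with converse the identity map, define $;$ on atoms by (1) and $x;1'=1';x=x$, and extend additively in both arguments. Then $;$ is commutative and additive, $1'$ is an identity, and all axioms but the last are immediate. The relation $c\le a;b$ on atoms (including $1'$) is invariant under permutations. If the last axiom failed, some atom $b_0\le b$ would lie below $a;-(a;b)$, so $b_0\le a_0;d$ for atoms $a_0\le a$ and $d\le-(a;b)$. By invariance $d\le a_0;b_0\le a;b$, a contradiction.

An isomorphism restricts to a bijection of atoms that fixes $1'$ and preserves $c\le a;b$, and any bijection carrying $\mathcal C$ to $\mathcal C'$ extends to an isomorphism. $\square$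

So an $m$-atom symmetric integral algebra is a set $\mathcal C$ on $n=m-1$ colors. The next lemma passes from random $\mathcal C$ to isomorphism types.

**Lemma 5.** If an isomorphism-invariant property holds a.a.s. for the random rule, then the fraction of isomorphism types of $m$-atom members of $\mathsf{NA}$ having it tends to $1$.

**Proof.** By the known result it suffices to consider symmetric integral types. Let the property fail with probability $\varepsilon_n\to0$.

**Step 1: reduce to counting sets with symmetries.** A type has $n!/|\mathrm{Aut}|$ labeled copies, hence at most $n!$, so there are at least $2^M/n!$ types. A failing type with trivial automorphism group has $n!$ labeled copies, all failing, so there are at most $\varepsilon_n2^M/n!$ of these. Let $b_n$ be the number of types with nontrivial automorphisms and $\mathrm{fix}(\pi)$ the number of $\mathcal C$ with $\pi\mathcal C=\mathcal C$. Counting pairs $(\pi,\mathcal C)$ with $\pi\ne1$ and $\pi\mathcal C=\mathcal C$,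
$$\sum_{\pi\ne1}\mathrm{fix}(\pi)=\sum_{\text{types}}\frac{n!}{|\mathrm{Aut}|}(|\mathrm{Aut}|-1)\ge\frac{n!}{2}\,b_n .$$
So it suffices to show $\sum_{\pi\neq1}\mathrm{fix}(\pi)=o(2^M)$.

**Step 2: a permutation moving $k$ points moves many multisets.** Let $\pi$ move exactly $k\ge2$ points. A 3-multiset fixed by $\pi$ consists of fixed points, or is a 2-cycle of $\pi$ plus a fixed point, or is a 3-cycle of $\pi$: if it contains a moved point, it contains the whole orbit with equal multiplicities. So at most $\binom{n-k+2}3+(n-k)\frac k2+\frac k3$ multisets are fixed. The function $k\mapsto M-\binom{n-k+2}3$ vanishes at $k=0$, equals $M\ge n^3/6$ at $k=n$, and has increments $\binom{n-k+1}2$, which decrease. By concavity it is at least $\frac kn\cdot\frac{n^3}6=kn^2/6$. Hence at least $kn^2/6-kn/2-k/3\ge kn^2/12$ multisets are moved, the last inequality being $n^2\ge6n+4$, true for $n\ge7$.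

**Step 3: sum.** Nontrivial orbits have size at least $2$, so $\pi$ has at most $M-kn^2/24$ orbits on 3-multisets, and $\mathrm{fix}(\pi)\le2^{M-kn^2/24}$. At most $n^k$ permutations move exactly $k$ points, and $\sum_{k\ge2}n^k2^{-kn^2/24}\to0$. $\square$

**Lemma 6 (representations and colorings).** Let $\mathbf A$ be given by $(D,\mathcal C)$, $D\ne\emptyset$.
(i) If $F$ is a consistent coloring of a set $U\neq\emptyset$ in which every member of $\mathcal C$ occurs as a triangle and every $a\in D$ occurs, then $\theta(1')=\mathrm{id}_U$, $\theta(a)=\{(u,v):u\ne v,\ F(uv)=a\}$ for $a\in D$, extended by unions, is a qualitative representation.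
(ii) If $\theta$ is a feeble representation on $U$, then $F(uv)=$ the atom $a$ with $(u,v)\in\theta(a)$ is a consistent coloring of $U$.
(iii) If $\theta$ is a strong representation on $U$, the same definition gives a consistent coloring on each $E$-class, and every point sees every atom.

**Proof.** (i) The images of the atoms are nonempty and partition $U\times U$, and they are symmetric relations. So $\theta$ is a Boolean embedding with $\theta(1)=U\times U$ that respects converse. Let $a,b\in D$. If $(u,v)\in\theta(a)$ and $(v,w)\in\theta(b)$, then either $u=w$, in which case $a=b$ and $(u,w)\in\theta(1')\subseteq\theta(a;b)$, or $u\ne w$ and $F(uw)\le a;b$ by consistency. Conversely, for each atom $c\le a;b$ the relation $\theta(c)$ meets $\theta(a)\,|\,\theta(b)$. If $c\in D$, this is because $\{a,b,c\}$ occurs as a triangle. If $c=1'$, then $a=b$, and $a$ occurs on some edge $uv$, so $(u,u)\in\theta(a)\,|\,\theta(a)$. If $a$ or $b$ is $1'$, everything is trivial. By additivity, for all $a,b\in A$, the atoms $c$ for which $\theta(c)$ meets $\theta(a)\,|\,\theta(b)$ are exactly those below $a;b$. As the $\theta(c)$ partition $U\times U$,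 the element $a;b$ is the least $c$ with $\theta(a)\,|\,\theta(b)\subseteq\theta(c)$.

(ii), (iii) Distinct $u,v$ (in one $E$-class) lie in $\theta(a)$ for a unique atom $a$, and $a\in D$. The value is symmetric in $u,v$ because $\breve a=a$. Let $F(uv)=a$, $F(vw)=b$, $F(uw)=c$ with $u,v,w$ distinct. Then $(u,w)\in\theta(a)\,|\,\theta(b)\subseteq\theta(a;b)$, so $\theta(c\cdot(a;b))\neq\emptyset$, hence $c\cdot(a;b)\ne0$, so $c\le a;b$ and $\{a,b,c\}\in\mathcal C$. In (iii), for $c\in D$, $1'\le c;c$ gives $\mathrm{id}_U\subseteq\theta(c)\,|\,\theta(c)$, so every point sees $c$. Every point sees $1'$ trivially. $\square$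

Some small cases by hand. For $n=1$ both algebras have strong representations: two points if $\mathcal C=\emptyset$ (where $a;a=1'$), three points if $\mathcal C=\{aaa\}$ (where $a;a=1$). For $\mathcal C=\{aaa\}$ the coloring of *two* points is feeble but not qualitative: there $\theta(a)\,|\,\theta(a)=\mathrm{id}_U$, so the least $c$ is $1'$, not $1$.

For $n=2$ and $\mathcal C=\{rrb\}$, so that $r;r=1'+b$, $r;b=r$, $b;b=1'$, three points with sides $r,r,b$ give a qualitative representation by Lemma 6(i). It is not strong, since the point between the two $r$-edges does not see $b$. The 4-cycle with $r$ on its sides and $b$ on both diagonals is a strong representation of the same algebra: two points of a side see $r;b$ and $b;r$ realized through the other two points, two points of a diagonal see $r;r$ realized, every point sees both colors, and all triangles are $rrb$.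

For $\mathcal C=\{rrr,bbb\}$ there is no feeble representation at all. By Lemma 6(ii) there would be a consistent coloring, and both colors occur since $\theta$ is an embedding. An $r$-edge and a $b$-edge cannot share a point, as the triangle they span would be $rrb$ or $rbb$. If $uv$ is $r$ and $wz$ is $b$, all four points distinct, then $uw$ shares a point with both, so neither color is possible for it.

## 4. Why one universal color, or one universal palette, does not suffice

To realize all cycles, take for each $\Delta\in\mathcal C$ a *block* of three points carrying the triangle $\Delta$, and color the edges between blocks. Triangles of the union have all points in one block, two points in one block, or points in three blocks.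

The simplest attempt gives all cross edges the same color $a$. It works iff $\{a,a,d\}\in\mathcal C$ for every color $d$ of a block and, when there are at least three blocks, $\{a,a,a\}\in\mathcal C$. But the probability that some $a$ has $\{a,a,d\}\in\mathcal C$ for all $d\in D$ is at most $n2^{-n}$. Since a.a.s. every color lies in some cycle (proved in Section 8), no such color $a$ is available a.a.s.

The next attempt takes a palette $T\subseteq D$ of size $t$ all of whose 3-multisets are cycles, and colors cross edges from $T$. Three-block triangles are then automatic. For two blocks one needs nine colors from $T$, subject to constraints $\{d,e,f\}\in\mathcal C$ with $d$ a color of a block. For this the graph on $T$ with $e\sim f\iff\{d,e,f\}\in\mathcal C$ should be dense between all not too small subsets. Here the attempt breaks. Put $t_0=\lceil\sqrt{7\log_2n}\,\rceil$. The expected number of palettes of size $t_0$ is at most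
$$n^{t_0}2^{-\binom{t_0+2}3}\le2^{t_0(\log_2n-t_0^2/6)}\le2^{-t_0(\log_2n)/6}\to0 .$$
Subsets of palettes are palettes, so a.a.s. all have size $t<\sqrt{7\log_2n}$. Now fix a set $T$ of that size and condition on its being a palette. For $d\notin T$ and two fixed disjoint subsets of $T$ of size $\lceil\varepsilon t\rceil$ (with $\varepsilon<\frac12$ and $t$ large enough for these to exist), the graph of $d$ has no edge between them with probability $2^{-\lceil\varepsilon t\rceil^2}\ge n^{-8\varepsilon^2}$ for $n$ large. So, for small $\varepsilon$, at least $(n-t)n^{-8\varepsilon^2}$ of the colors $d$ are expected to have a bad graph. The failure probability for one $d$ is a small power of $1/n$, while there are $n$ colors to serve.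

What gets past this point is to divide the points into $K=3p$ *classes*, with a separate palette $T_{ij}$ for each pair of classes. Requiring all three-class triangles to be cycles puts each palette color into at most $Kt^2$ prescribed cycles, which still permits $t^2$ of order $\frac1p\log n$. In return, each block $\Delta$ may be placed into classes in $p^2$ ways that turn out to be essentially independent. The exponent of failure for one $\Delta$ becomes of order $p^2t^2$, that is, $p\ln n$ up to an absolute constant. A large constant $p$ beats the union bound.

## 5. Dense palettes and a greedy embedding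

Fix the constants
$$\varepsilon=2^{-13},\qquad p=6+768/\varepsilon^2\ (\text{an integer}),\qquad K=3p,\qquad t=\Big\lfloor\sqrt{\log_2n/(6p)}\Big\rfloor .$$
From here on $n$ is large. Note $Kt^2\le\frac12\log_2n$ and, for $n$ large, $t^2\ge\ln n/(12p)$.

**Definition (dense).** A bipartite graph between $t$-sets $Y,Y'$ is *dense* if $e(B,B')\ge\frac14|B||B'|$ whenever $B\subseteq Y$, $B'\subseteq Y'$ and $|B|,|B'|\ge\varepsilon t$. Here $e(B,B')$ counts the edges between $B$ and $B'$.

The complete bipartite graph is dense. A graph with no edge between $B$ and $B'$, for some $B,B'$ of size at least $\varepsilon t$, is not.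

**Lemma 7 (greedy embedding).** Let $\Gamma$ be a finite graph of maximum degree at most $4$. For each vertex $v$ let $C_v\subseteq Y_v$ with $|Y_v|=t$, $|C_v|\ge t/4$, and for each edge $vw$ let a dense bipartite graph between $Y_v$ and $Y_w$ be given. Then one can choose $M_v\in C_v$ for all $v$ such that for every edge $vw$ of $\Gamma$ the pair $M_vM_w$ is an edge of the bipartite graph belonging to $vw$.

**Proof.** Process the vertices in some order. When choosing $M_v$ from the current $C_v$, require that for each unprocessed neighbor $w$ it has at least $|C_w|/4$ neighbors in the current $C_w$; then replace $C_w$ by the set of those neighbors. A set $C_w$ is replaced at most once for each neighbor of $w$, so at most $4$ times, and current sets always have size at least $\frac t4\cdot4^{-4}=2^{-10}t>4\varepsilon t$.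

For each unprocessed neighbor $w$, fewer than $\varepsilon t$ elements of $C_v$ violate the requirement. Otherwise the set $B$ of violators, with $|B|\ge\varepsilon t$, would have $e(B,C_w)<\frac14|B||C_w|$, contradicting density. There are at most $4$ such $w$, so fewer than $4\varepsilon t<|C_v|$ elements are excluded, and a suitable $M_v$ exists. When $w$ is processed later, its choice lies in the reduced set, so the edge $vw$ is respected. $\square$

## 6. Palettes $T_{ij}$ indexed by pairs of classes, and a second moment

**Definition (design).** Let $I=\{1,2,3\}\times\mathbb Z_p$ be the set of *classes*, $|I|=K$. Let $J$ be the set of pairs $(\{i,j\},h)$ with $\{i,j\}$ a 2-multiset of $I$ ($i=j$ allowed) and $h\in\{1,\dots,t\}$; so $\sigma:=|J|=\frac{K(K+1)}2t$. Let $\mathcal Q$ be the set of all 3-multisets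
$$\{(\{i,j\},h),\,(\{j,l\},h'),\,(\{i,l\},h'')\},\qquad i,j,l\in I\text{ not necessarily distinct},\quad h,h',h''\le t .$$
For an injection $\varphi:J\to D$ put $T_{ij}=\{\varphi(\{i,j\},h):h\le t\}$. These sets, indexed by 2-multisets, are pairwise disjoint of size $t$. Call $\varphi$ *compatible* if $\varphi(\mathcal Q)\subseteq\mathcal C$, that is,
$$e\in T_{ij},\ f\in T_{jl},\ g\in T_{il}\ \Longrightarrow\ \{e,f,g\}\in\mathcal C\qquad(i,j,l\in I).\tag{2}$$

For example, the instance $i=j=l$ of (2) says that all 3-multisets of $T_{ii}$ are cycles, as for a single palette.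

Each element of $J$ is in at most $Kt^2$ members of $\mathcal Q$. Indeed the form of the members is symmetric in $i,j,l$, so a member containing $(\{i,j\},h)$ may be written with this element as first entry, and it is then determined by $l,h',h''$.

Let $\mathcal X$ be the number of compatible $\varphi$. We will later discard compatible $\varphi$ with unwanted properties, so we need many of them, not just one.

**Lemma 8.** $\Pr(\mathcal X<\frac12\mathbb E\mathcal X)\to0$.

**Proof.** We have $\Pr(\varphi\text{ compatible})=2^{-|\mathcal Q|}$, and $\Pr(\varphi,\psi\text{ both compatible})=2^{-2|\mathcal Q|+|\varphi(\mathcal Q)\cap\psi(\mathcal Q)|}$. Hence, for independent uniform random injections $\varphi,\psi$,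
$$\frac{\mathbb E\mathcal X^2}{(\mathbb E\mathcal X)^2}=\mathbb E\,2^{|\varphi(\mathcal Q)\cap\psi(\mathcal Q)|}.$$
Every member of $\varphi(\mathcal Q)\cap\psi(\mathcal Q)$ contains an element of $\varphi(J)\cap\psi(J)$. So if $|\varphi(J)\cap\psi(J)|=k$, then $|\varphi(\mathcal Q)\cap\psi(\mathcal Q)|\le kKt^2$. The probability that $|\varphi(J)\cap\psi(J)|=k$ is at most the expected number of $k$-subsets of $J$ mapped by $\psi$ into $\varphi(J)$, which is
$$\binom\sigma k\frac{(\sigma)_k}{(n)_k}\le\sigma^k\Big(\frac\sigma n\Big)^k,$$
where $(a)_k$ is the falling factorial and $\frac{\sigma-i}{n-i}\le\frac\sigma n$ was used. Therefore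
$$\frac{\mathbb E\mathcal X^2}{(\mathbb E\mathcal X)^2}\le\sum_{k\ge0}\rho^k,\qquad\rho=\frac{\sigma^22^{Kt^2}}n\le\frac{\sigma^2}{\sqrt n}\to0,$$
because $Kt^2\le\frac12\log_2n$ and $\sigma=O(\sqrt{\ln n})$. So $\mathrm{Var}\,\mathcal X\le\frac{\rho}{1-\rho}(\mathbb E\mathcal X)^2$, and Chebyshev gives $\Pr(\mathcal X<\frac12\mathbb E\mathcal X)\le4\rho/(1-\rho)\to0$. $\square$

## 7. The $p^2$ placements of a triangle are independent trials

For each 3-multiset $\Delta$ of $D$ fix a labeling of its elements as $d_{12},d_{13},d_{23}$, the sides of a triangle with vertices $1,2,3$.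

**Definition (placement).** A *placement* is a pair $(\kappa,\mu)\in\mathbb Z_p^2$. It puts the vertices $1,2,3$ into the distinct classes $i_1=(1,\kappa)$, $i_2=(2,\mu)$, $i_3=(3,\kappa+\mu)$. It is *good* for $\Delta$ (with respect to $\varphi$) if for all $\alpha<\alpha'$ and all $l\in I$ the bipartite graph between $T_{i_\alpha l}$ and $T_{i_{\alpha'}l}$ with $e\sim f\iff\{d_{\alpha\alpha'},e,f\}\in\mathcal C$ is dense.

Any two of $\kappa,\mu,\kappa+\mu$ determine the placement, so two different placements share at most one class.

**Lemma 9.** For every $\varphi$, conditionally on $\varphi$ being compatible, the probability that some 3-multiset $\Delta$ of $D$ has no good placement is at most $1/n$, for $n$ large.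

**Proof.** Fix $\Delta$.

**Step 1: avoid the classes that $\Delta$ already touches.** Let $I_\Delta$ be the set of $i\in I$ such that some element of $\Delta$ lies in some $T_{ij}$. Each element of $\Delta$ lies in at most one palette, so $|I_\Delta|\le6$. Call a placement *admissible* if $i_1,i_2,i_3\notin I_\Delta$. Each class occurs in $p$ placements, so at least $p^2-6p$ placements are admissible.

**Step 2: the coins for different trials are different and not prescribed.** We claim that the multisets $\{d_{\alpha\alpha'},e,f\}$ with $e\in T_{i_\alpha l}$, $f\in T_{i_{\alpha'}l}$, taken over all admissible placements and all $\alpha<\alpha'$, $l,e,f$, are pairwise distinct, and that none is in $\varphi(\mathcal Q)$.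

Write $d=d_{\alpha\alpha'}$. As $i_\alpha,i_{\alpha'}\notin I_\Delta$, neither $e$ nor $f$ is an element of $\Delta$. Also $e\ne f$, since $T_{i_\alpha l}$ and $T_{i_{\alpha'}l}$ are disjoint. So from the multiset $\{d,e,f\}$ we recover $d$, its only element in $\Delta$, and $\{e,f\}$, and then the two index multisets $\{i_\alpha,l\}\ne\{i_{\alpha'},l\}$. Their only common element is $l$: if $i_\alpha\ne l$, then $i_\alpha\notin\{i_{\alpha'},l\}$. So $l$ is determined, and removing one copy of $l$ from each determines $\{i_\alpha,i_{\alpha'}\}$. The first coordinates of these two classes give $\alpha,\alpha'$, and the second coordinates give two of $\kappa,\mu,\kappa+\mu$, hence the placement. Finally $e$ and $f$ are told apart by the index multisets they belong to. This proves distinctness.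

Suppose $\{d,e,f\}\in\varphi(\mathcal Q)$. Naming the indices suitably, there are $i,j,k\in I$ with $d\in T_{ij}$ such that the index multisets of $e,f$ are, in some order, $\{j,k\}$ and $\{i,k\}$. These are the multisets $\{i_\alpha,l\},\{i_{\alpha'},l\}$, which are distinct with unique common element $l$. So $k=l$ and $\{i,j\}=\{i_\alpha,i_{\alpha'}\}$. Then $d\in T_{i_\alpha i_{\alpha'}}$, so $i_\alpha\in I_\Delta$, a contradiction.

**Step 3: estimate.** By Step 2, conditionally on compatibility, membership of all these multisets in $\mathcal C$ is decided by independent fair coins. By Hoeffding, $\Pr(e(B,B')<\frac14|B||B'|)\le e^{-|B||B'|/8}$. There are $3$ choices of $\alpha<\alpha'$, $3p$ of $l$ and at most $4^t$ of $(B,B')$, so an admissible placement is not good with probability at most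
$$3\cdot3p\cdot4^te^{-\varepsilon^2t^2/8}\le e^{-\varepsilon^2t^2/16}\qquad(n\text{ large}).$$
Different admissible placements use disjoint sets of coins, so they are independent. With $t^2\ge\ln n/(12p)$, all of them fail with probability at most
$$\exp\Big(-\frac{\varepsilon^2t^2}{16}\,p(p-6)\Big)\le n^{-\varepsilon^2(p-6)/192}=n^{-4}.$$
There are at most $n^3$ multisets $\Delta$. $\square$

## 8. A star with many colors, and the choice of $\varphi$

This star is needed only for Theorem 2(a). Let $i_0=(1,0)$, $i_*=(2,0)$, and let $S_\varphi$ be the first $\lfloor2^{t/8}\rfloor$ elements of $D\setminus\varphi(J)$ in a fixed order. For $n$ large there are enough elements. Consider two conditions: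

- (S1) for all $c\in S_\varphi$, $l\in I$, $e\in T_{i_0l}$: $|\{f\in T_{i_*l}:\{c,e,f\}\in\mathcal C\}|\ge t/4$;
- (S2) for distinct $c,c'\in S_\varphi$ there is $g\in T_{i_*i_*}$ with $\{c,c',g\}\in\mathcal C$.

The multisets involved contain an element outside $\varphi(J)$, so they are not in $\varphi(\mathcal Q)$. For fixed $c,l,e$ (respectively $c,c'$) the $t$ multisets are distinct. So, conditionally on compatibility, each instance concerns $t$ independent fair coins. By Hoeffding, (S1) fails with probability at most $2^{t/8}\cdot K\cdot t\cdot e^{-t/8}\to0$, as $2^{1/8}<e^{1/8}$. And (S2) fails with probability at most $2^{t/4}2^{-t}\to0$.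

Call a compatible $\varphi$ *bad* if some $\Delta$ has no good placement or (S1) or (S2) fails. We have shown $\Pr(\varphi\text{ bad}\mid\varphi\text{ compatible})\le\beta_n$ with $\beta_n\to0$ independent of $\varphi$. So $\mathbb E[\#\text{bad}]\le\beta_n\mathbb E\mathcal X$, and by Markov $\Pr(\#\text{bad}\ge\frac12\mathbb E\mathcal X)\le2\beta_n$. With Lemma 8, a.a.s. $\#\text{bad}<\frac12\mathbb E\mathcal X\le\mathcal X$, so a.a.s. *there is a compatible $\varphi$ that is not bad*. Moreover, a.a.s. every $a\in D$ is in some member of $\mathcal C$: using the $n$ multisets $\{a,a,b\}$, $b\in D$, the failure probability is at most $n2^{-n}$.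

## 9. Gluing all allowed triangles into one finite coloring

**Proposition 10.** A.a.s. $(D,\mathcal C)$ has a consistent coloring of a finite set in which every member of $\mathcal C$ occurs as a triangle and every $a\in D$ occurs, and some point of which sees at least $\lfloor2^{t/8}\rfloor$ elements of $D$.

**Proof.** Take a compatible $\varphi$ that is not bad.

**Step 1: the points and the colors inside blocks.** For each $\Delta\in\mathcal C$ fix a good placement, and take three points $(\Delta,1),(\Delta,2),(\Delta,3)$ in the classes $i_1(\Delta),i_2(\Delta),i_3(\Delta)$, with $(\Delta,\alpha)(\Delta,\alpha')$ colored $d_{\alpha\alpha'}(\Delta)$. In addition take a star block: a point $o$ in class $i_0$ and points $v_c$ ($c\in S_\varphi$) in class $i_*$, with $F(ov_c)=c$ and $F(v_cv_{c'})=$ some $g\in T_{i_*i_*}$ as in (S2). Edges between points of different blocks, in classes $i$ and $j$, will get colors from $T_{ij}$.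

**Step 2: two triangle blocks.** Let $\Delta\ne\Delta'$ have classes $i_\alpha$, $j_\beta$ and sides $d_{\alpha\alpha'}$, $d'_{\beta\beta'}$. We need $M_{\alpha\beta}\in T_{i_\alpha j_\beta}$ with
$$\{d_{\alpha\alpha'},M_{\alpha\beta},M_{\alpha'\beta}\}\in\mathcal C,\qquad\{d'_{\beta\beta'},M_{\alpha\beta},M_{\alpha\beta'}\}\in\mathcal C$$
for all indices. The nine positions $(\alpha,\beta)$, adjacent when they agree in exactly one coordinate, form a 4-regular graph. The required relations are dense bipartite graphs because both placements are good: take $l=j_\beta$ for $\Delta$, and $l=i_\alpha$ for $\Delta'$. Lemma 7 with $C_{\alpha\beta}=Y_{\alpha\beta}=T_{i_\alpha j_\beta}$ gives $M$. Put $F((\Delta,\alpha)(\Delta',\beta))=M_{\alpha\beta}$.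

**Step 3: the star block and a triangle block $\Delta'$.** By Lemma 7 for the triangle graph on $\beta=1,2,3$, with density from $l=i_0$, choose $M_{o\beta}\in T_{i_0j_\beta}$ with $\{d'_{\beta\beta'},M_{o\beta},M_{o\beta'}\}\in\mathcal C$. Then, for each $c\in S_\varphi$ separately, let
$$C_\beta=\{f\in T_{i_*j_\beta}:\{c,M_{o\beta},f\}\in\mathcal C\},$$
which has size at least $t/4$ by (S1) with $l=j_\beta$, $e=M_{o\beta}$. Lemma 7 for the triangle graph, now with $l=i_*$, gives $M_{c\beta}\in C_\beta$ with $\{d'_{\beta\beta'},M_{c\beta},M_{c\beta'}\}\in\mathcal C$. Color $o(\Delta',\beta)$ with $M_{o\beta}$ and $v_c(\Delta',\beta)$ with $M_{c\beta}$.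

**Step 4: every triangle is allowed.** The cases are as follows.

- The triangle of a block $\Delta$ is $\Delta\in\mathcal C$.
- Triangles $o,v_c,v_{c'}$ are allowed by (S2). Triangles $v_c,v_{c'},v_{c''}$ have all colors in $T_{i_*i_*}$ and are allowed by (2) with $i=j=l=i_*$.
- Triangles with exactly two points in one block: if the two points are in a triangle block, or are $o,v_c$, they are allowed by Steps 2 and 3. If they are $v_c,v_{c'}$ and the third point has class $j$, the colors are in $T_{i_*i_*},T_{i_*j},T_{i_*j}$, and (2) applies.
- Triangles with points in three different blocks, in classes $i,j,l$, have colors in $T_{ij},T_{jl},T_{il}$, and (2) applies.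

Every member of $\mathcal C$ occurs, hence a.a.s. every $a\in D$ occurs, and $o$ sees $S_\varphi$. $\square$

**Proof of Theorem 1(a) and Theorem 2(a).** Proposition 10 with Lemma 6(i) gives a.a.s. a qualitative representation on a finite set with a point seeing at least $\lfloor2^{t/8}\rfloor$ atoms. Lemma 5 turns this into statements on types, and $\mathsf{QRA}\subseteq\mathsf{FRA}$. For the bound, put $c_1=\frac{\ln2}{16\sqrt{12p}}$. Since $t\ge\sqrt{\ln n/(12p)}$, we get $2^{t/8}\ge e^{2c_1\sqrt{\ln n}}$, and $\lfloor2^{t/8}\rfloor\ge e^{2c_1\sqrt{\ln n}}-1\ge e^{c_1\sqrt{\ln(n+1)}}=e^{c_1\sqrt{\ln m}}$ for $n$ large. $\square$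

## 10. Counting colorings around a point, and why small templates would settle the matter

Now suppose a point $o$ of a consistent coloring sees many colors. For each seen color $c$ choose $w_c$ with $F(ow_c)=c$, and write $F(c,c')=F(w_cw_{c'})$. Then $F(c,c')$ must lie in the list $\{g:\{c,c',g\}\in\mathcal C\}$, and the triangles among the $w_c$ must be cycles.

The direct approach is a union bound over the possible maps $F$ on some $N$ of the colors $c$. There are $n^{\binom N2}$ maps. The list conditions cost a factor $2^{-\binom N2}$ at best, far too little. The $\binom N3$ triangle conditions would suffice if they cost a coin each. But they need not: $F$ may repeat colors, and then the triangles $\{F(c,c'),F(c',c''),F(c,c'')\}$ are few distinct multisets. For instance, if all $F(c,c')$ lie in a palette $T$ of size $t$ as in Section 4, all triangle conditions are settled by $\binom{t+2}3$ coins. So neither condition suffices by itself.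

However, repetition of colors is itself a weakness. Suppose all $F(u,v)$, $(u,v)\in X\times Y$ with $X,Y$ disjoint of size $N$, lie in one set $T\subseteq D\setminus(X\cup Y)$ with $|T|\le s$. A list misses $T$ with probability at least $2^{-s}$, independently for the $N^2$ pairs, so for given $X,Y,T$ all lists meet $T$ with probability at most $(1-2^{-s})^{N^2}\le e^{-2^{-s}N^2}$. There are at most $n^{2N+s}$ choices of $(X,Y,T)$, so this is impossible a.a.s. when, say, $s=\lceil40\sqrt{\ln n}\rceil$ and $N=2^{8s}$.

The proof extends this to *templates*: sets $T(u,v)$ depending on the pair, of size less than $s$ for a positive proportion of pairs, containing $F(u,v)$ for almost all pairs, and *determined by few values of $F$* (together with the coins away from the lists). The templates come from the triangle condition. The values of $F$ on the edges to a few random points cut down the possible values on all other edges until, on most triples, the three templates span almost only cycles. A random rule has no large boxes spanning mostly cycles, so on many triples some template is small.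

Fix
$$s=\lceil40\sqrt{\ln n}\,\rceil,\qquad r_2=2^{3s},\qquad r_1=2^{6s},\qquad N=2^{8s},\qquad\eta=\tfrac1{20}.$$
All of $r_1,r_2,N$ are $e^{O(\sqrt{\ln n})}$, while $2^s$ exceeds any fixed multiple of $\ln n$ for $n$ large.

**Proposition 11.** A.a.s. there is no consistent coloring with a point that sees at least $14N^3$ elements of $D$.

The proof occupies Sections 11–14.

## 11. No box of side $s$ consists mostly of cycles

Let $\mathsf l,\mathsf r$ be two extra symbols and $D^+=D\cup\{\mathsf l,\mathsf r\}$. For $g,h,k\in D^+$ let $A(g,h,k)=1$ if one of them is an extra symbol or $\{g,h,k\}\in\mathcal C$, and $A(g,h,k)=0$ otherwise. The function $A$ is symmetric. For $P_1,P_2,P_3\subseteq D^+$ let $\alpha(P_1,P_2,P_3)$ be the mean of $A$ on $P_1\times P_2\times P_3$, and $0$ if some $P_i$ is empty. Write $g$ for $\{g\}$. The extra symbols will stand for awkward values of $F$, on which we impose no triangle condition.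

**Lemma 12.** A.a.s. the following holds.
$$\alpha(P_1,P_2,P_3)<0.7\quad\text{whenever }P_1,P_2,P_3\subseteq D^+\text{ have size at least }s.\tag{3}$$

**Proof.** The number $\alpha(P_1,P_2,P_3)$ is the average of its values on triples of $s$-subsets of the $P_i$, so we may assume $|P_i|=s$. At most $6s^2$ triples of $P_1\times P_2\times P_3$ contain an extra symbol, and at most $3s^2$ contain a repeated element. The other triples map onto 3-subsets $\nu$ of $D$; let $\nu$ be hit $k_\nu\le6$ times. Then $\sum k_\nu\le s^3$ and $\sum k_\nu^2\le6s^3$. With $\xi_\nu=\mathbf 1[\nu\in\mathcal C]$, if $\alpha\ge0.7$ then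
$$\sum k_\nu\big(\xi_\nu-\tfrac12\big)\ge0.7s^3-9s^2-\tfrac12s^3\ge0.1s^3\qquad(s\ge90).$$
By Hoeffding this has probability at most $e^{-2(0.1s^3)^2/(6s^3)}=e^{-s^3/300}$. There are at most $(n+2)^{3s}$ triples $(P_1,P_2,P_3)$, and $s^3/300\ge\frac{1600\ln n}{300}s=\frac{16}3s\ln n$. Since $\frac{16}3>3$, the union bound tends to $0$. $\square$

## 12. Independent lists on cross pairs

Suppose a coloring as in Proposition 11 exists: $o$ sees the colors in $S\subseteq D$, $|S|\ge14N^3$, with $F(ow_c)=c$ for $c\in S$, and $F(c,c')=F(w_cw_{c'})$ for distinct $c,c'\in S$. Consistency gives, for distinct $c,c',c''\in S$,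
$$\{c,c',F(c,c')\}\in\mathcal C,\qquad\{F(c,c'),F(c',c''),F(c,c'')\}\in\mathcal C.\tag{4}$$

**Step 1: a subset whose mutual colors lie outside it.** This step keeps the coins of the lists apart from the coins of the triangles. Choose $W\subseteq S$ with $|W|=3N$ uniformly at random. A pair $\{c,c'\}\subseteq S$ with $F(c,c')\in S\setminus\{c,c'\}$ has all three colors in $W$ with probability at most $(3N/|S|)^3$. So the expected number of pairs $\{c,c'\}\subseteq W$ with $F(c,c')\in W\setminus\{c,c'\}$ is at most
$$\frac{|S|^2}2\Big(\frac{3N}{|S|}\Big)^3=\frac{27N^3}{2|S|}\le\frac{27}{28}<1.$$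
Fix $W$ with no such pair and partition it as $W=X\sqcup Y\sqcup Z$ with $|X|=|Y|=|Z|=N$. Let $V=D\setminus W$ and $V^+=V\cup\{\mathsf l,\mathsf r\}$, so $|V^+|\le n$.

**Step 2: the function $f$ and the lists.** For *cross pairs* $(u,v)\in(X\times Y)\cup(X\times Z)\cup(Y\times Z)$ let
$$f(u,v)=\begin{cases}F(u,v)&\text{if }F(u,v)\in V,\\\mathsf l&\text{if }F(u,v)=u,\\\mathsf r&\text{if }F(u,v)=v,\end{cases}$$
$$\Lambda(u,v)=\{g\in V:\{u,v,g\}\in\mathcal C\}\cup\{\mathsf l:\{u,u,v\}\in\mathcal C\}\cup\{\mathsf r:\{u,v,v\}\in\mathcal C\}.$$
By the choice of $W$, $f$ is defined on all cross pairs with values in $V^+$. By (4),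
$$f(u,v)\in\Lambda(u,v),\qquad A(f(x,y),f(x,z),f(y,z))=1\quad(x\in X,\ y\in Y,\ z\in Z).\tag{5}$$
In the second part, if one of the three values is an extra symbol, $A=1$ by definition; otherwise all three are values of $F$ and (4) applies. From here on $x,y,z$ denote elements of $X,Y,Z$.

**Step 3: independence.** *For fixed disjoint $X,Y,Z$*, the multisets $\{u,v,g\}$ ($g\in V$), $\{u,u,v\}$, $\{u,v,v\}$ over all cross pairs are pairwise distinct: in each, the elements of $W$ reveal $\{u,v\}$, hence the cross pair, and the rest is clear. None lies inside $V$. Therefore the lists $\Lambda(u,v)$ are independent uniformly random subsets of $V^+$, and they are independent of $A|_{V^+}$, the restriction of $A$ to triples from $V^+$.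

## 13. Three levels of templates

"Fraction" and "average" refer to the uniform measure on $X\times Y\times Z$, $X\times Y$, and so on. We build templates $Q(x,y)$, $Q'(x,z)$, $Q''(y,z)\subseteq V^+$.

**Level 1: from a few points of $Z$, a template for $X\times Y$ that further points of $Z$ hardly shrink.** Let $\zeta_1,\dots,\zeta_{r_1}\in Z$ be independent and uniform, and for $0\le i\le r_1$ let
$$Q_i(x,y)=\{g\in V^+:A(g,f(x,\zeta_j),f(y,\zeta_j))=1\ \text{for all }j\le i\}.$$
By (5), $f(x,y)\in Q_i(x,y)$. Let $D_i\ge0$ be the average over $(x,y)$ of $\ln(|Q_{i-1}(x,y)|/|Q_i(x,y)|)$. Then $\sum_iD_i\le\ln n$, since $|Q_0|=|V^+|\le n$ and $|Q_{r_1}|\ge1$. So for some $i\le r_1$ the mean of $D_i$ is at most $\delta_1:=\ln n/r_1$, and for some values of $\zeta_1,\dots,\zeta_{i-1}$ the conditional expectation of $D_i$ is at most $\delta_1$. Fix these values; let $R=(\zeta_1,\dots,\zeta_{i-1})$ and $Q=Q_{i-1}$.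

If $\zeta_i=z$, then $|Q_i(x,y)|/|Q(x,y)|=\alpha(Q(x,y),f(x,z),f(y,z))>0$. Since $-\ln\alpha\ge1-\alpha$, the average over $(x,y,z)$ of $1-\alpha(Q(x,y),f(x,z),f(y,z))$ is at most $\delta_1$. Call $(x,y,z)$ *1-bad* if $\alpha(Q(x,y),f(x,z),f(y,z))<1-\eta$. By Markov the fraction of 1-bad triples is at most $20\delta_1$.

**Level 2: from a few points of $Y$, a template for $X\times Z$.** Let $\upsilon_1,\dots,\upsilon_{r_2}\in Y$ be independent and uniform, and for $0\le i\le r_2$ let
$$Q'_i(x,z)=\{g\in V^+:\alpha(Q(x,\upsilon_j),g,f(\upsilon_j,z))\ge1-\eta\ \text{for all }j\le i\}.$$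
The value $f(x,z)$ may now drop out. If $f(x,z)\notin Q'_i(x,z)$, then some $(x,\upsilon_j,z)$, $j\le i$, is 1-bad, so the expected fraction of such $(x,z)$ is at most $20r_2\delta_1$. For each $(x,z)$,
$$\sum_i\mathbf 1[f(x,z)\in Q'_i(x,z)]\,\ln\frac{|Q'_{i-1}(x,z)|}{|Q'_i(x,z)|}\le\ln n,\tag{6}$$
where terms with indicator $0$ are read as $0$. Indeed the indicators decrease in $i$, so the sum telescopes up to the last $i$ with $f(x,z)\in Q'_i(x,z)$, for which $|Q'_i(x,z)|\ge1$. So for some $i\le r_2$ the expected average over $(x,z)$ of the $i$-th summand is at most $\ln n/r_2$.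

Consider two functions of $\upsilon_1,\dots,\upsilon_{i-1}$: the fraction of $(x,z)$ with $f(x,z)\notin Q'_{i-1}(x,z)$, and the conditional expectation, given $\upsilon_1,\dots,\upsilon_{i-1}$, of the average of the $i$-th summand. Their means are at most $20r_2\delta_1$ and $\ln n/r_2$. A nonnegative variable exceeds twice a positive upper bound of its mean with probability strictly less than $\frac12$. Hence we can fix $\upsilon_1,\dots,\upsilon_{i-1}$, and put $R'=(\upsilon_1,\dots,\upsilon_{i-1})$, $Q'=Q'_{i-1}$, such that both of the following hold.

- The fraction of $(x,z)$ with $f(x,z)\notin Q'(x,z)$ is at most $40r_2\delta_1$.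
- With $Q'_{+y}(x,z)=\{g\in Q'(x,z):\alpha(Q(x,y),g,f(y,z))\ge1-\eta\}$ (which is $Q'_i(x,z)$ if $\upsilon_i=y$), the average over $(x,y,z)$ of $\mathbf 1[f(x,z)\in Q'_{+y}(x,z)]\ln(|Q'(x,z)|/|Q'_{+y}(x,z)|)$ is at most $2\ln n/r_2$.

By definition, $f(x,z)\in Q'_{+y}(x,z)$ iff $f(x,z)\in Q'(x,z)$ and $(x,y,z)$ is not 1-bad. If moreover $|Q'_{+y}(x,z)|\ge(1-\eta)|Q'(x,z)|$, then averaging $\alpha(Q(x,y),g,f(y,z))$ over $g\in Q'(x,z)$, and using only the $g\in Q'_{+y}(x,z)$, gives
$$\alpha(Q(x,y),Q'(x,z),f(y,z))\ge(1-\eta)^2.\tag{7}$$
So if (7) fails, one of three things happens. Either $f(x,z)\notin Q'(x,z)$, or the triple is 1-bad, or the summand in the second item is larger than $-\ln(1-\eta)\ge\eta=\frac1{20}$; by Markov the last has fraction at most $40\ln n/r_2$. Hence (7) fails on a fraction of triples at most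
$$\delta_2:=40r_2\delta_1+20\delta_1+40\ln n/r_2\le100\cdot2^{-3s}\ln n,$$
because $r_2\delta_1=2^{-3s}\ln n$, $\delta_1=2^{-6s}\ln n$ and $1/r_2=2^{-3s}$.

**Level 3: a template for $Y\times Z$ without new sample points.** Let $Q''(y,z)$ be the set of $g\in V^+$ such that $\alpha(Q(x,y),Q'(x,z),g)\ge(1-\eta)^2$ for at least $\frac9{10}N$ of the $x\in X$. If $f(y,z)\notin Q''(y,z)$, then (7) fails for more than $N/10$ of the $x$, so the fraction of such $(y,z)$ is at most $10\delta_2$. If $Q''(y,z)\ne\emptyset$, averaging over $g\in Q''(y,z)$ shows that the average over $x$ of $\alpha(Q(x,y),Q'(x,z),Q''(y,z))$ is at least $0.9(1-\eta)^2=0.81225>0.812$. As $Q''(y,z)=\emptyset$ for a fraction at most $10\delta_2$ of the $(y,z)$, the average over all triples satisfies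
$$\text{average of }\alpha(Q(x,y),Q'(x,z),Q''(y,z))\ \ge\ 0.812(1-10\delta_2)\ \ge\ 0.8\qquad(n\text{ large}).\tag{8}$$

**The templates contain almost all values of $f$.** Put $T_{XY}=Q$, $T_{XZ}=Q'$, $T_{YZ}=Q''$. For each type $\tau\in\{XY,XZ,YZ\}$ we have $f(e)\in T_\tau(e)$ for all pairs $e$ of type $\tau$ except a fraction at most
$$\max(40r_2\delta_1,10\delta_2)\le1000\cdot2^{-3s}\ln n\le2^{-s}/18\qquad(n\text{ large}),\tag{9}$$
the last because $18000\ln n\le2^{2s}$.

## 14. Small templates, certificates, and the union bound

**Step 1: many templates are small.** Assume (3). Let $q$ be the fraction of triples $(x,y,z)$ for which one of $|Q(x,y)|,|Q'(x,z)|,|Q''(y,z)|$ is less than $s$. On the other triples $\alpha<0.7$ by (3), so (8) gives $0.8\le0.7(1-q)+q$, that is, $q\ge\frac13$. Hence for some type $\tau$ the set $\Sigma_\tau=\{e\text{ of type }\tau:|T_\tau(e)|<s\}$ contains at least $\frac19$ of the $N^2$ pairs of type $\tau$. By (5), $f(e)\in\Lambda(e)$, so $\Lambda(e)\cap T_\tau(e)=\emptyset$ forces $f(e)\notin T_\tau(e)$. With (9),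
$$|\Sigma_\tau|\ge\frac{N^2}9\quad\text{and}\quad\big|\{e\in\Sigma_\tau:\Lambda(e)\cap T_\tau(e)=\emptyset\}\big|\le\frac{2^{-s}N^2}{18}.\tag{10}$$

**Step 2: few data determine the templates.** The templates are determined by $A|_{V^+}$ together with $(X,Y,Z)$, $R$, $R'$ and the values of $f$ on $X\times R$, $Y\times R$ and $R'\times Z$. The first two sets of values give $Q$; with the values on $R'\times Z$ one gets $Q'$; and $Q,Q'$ give $Q''$. These data, without $A|_{V^+}$ but together with $\tau$, form a *certificate*. There are at most $n^{3N}$ choices of $(X,Y,Z)$, at most $\sum_{j<r_1}n^j\le n^{r_1}$ of $R$, at most $n^{r_2}$ of $R'$, at most $n^{2Nr_1+Nr_2}$ of the values, and $3$ of $\tau$. So the number of certificates is at most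
$$n^{3N}\cdot n^{r_1+r_2}\cdot n^{2Nr_1+Nr_2}\cdot3\le n^{10Nr_1}.$$

**Step 3: one certificate almost surely fails.** Fix a certificate, with arbitrary values in $V^+$ in place of those of $f$, and condition on $A|_{V^+}$. The sets $T_\tau(e)$ and $\Sigma_\tau$ are then fixed, while by Section 12 the lists $\Lambda(e)$ are still independent uniform subsets of $V^+$. For $e\in\Sigma_\tau$, $\Pr(\Lambda(e)\cap T_\tau(e)=\emptyset)=2^{-|T_\tau(e)|}\ge2^{-s}$. If $|\Sigma_\tau|<N^2/9$, then (10) fails. Otherwise the number of $e\in\Sigma_\tau$ with $\Lambda(e)\cap T_\tau(e)=\emptyset$ is a sum of independent indicators with mean $\mu\ge2^{-s}N^2/9$, and (10) requires it to be at most $\mu/2$. By Chernoff, (10) has probability at most $e^{-\mu/8}\le e^{-2^{-s}N^2/72}$.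

**Step 4: conclude.** If a coloring as in Proposition 11 exists and (3) holds, then some certificate satisfies (10). As $Nr_1=2^{14s}$ and $2^{-s}N^2=2^{15s}$, the probability that such a coloring exists is at most
$$\Pr(\text{(3) fails})+\exp\!\big(10\cdot2^{14s}\ln n-2^{15s}/72\big)\to0,$$
by Lemma 12 and because $2^s$ exceeds any fixed multiple of $\ln n$ for $n$ large. This proves Proposition 11. $\square$

## 15. No strong representations, the feeble bound, and associativity

**Proof of Theorem 1(b).** Since $N=e^{O(\sqrt{\ln n})}$, we have $14N^3\le n$ for $n$ large. By Lemma 6(iii) a strong representation would give a consistent coloring, on one $E$-class, with a point seeing all $n$ elements of $D$. By Proposition 11, a.a.s. there is none, and Lemma 5 finishes the proof. $\square$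

**Proof of Theorem 2(b).** By Lemma 6(ii), Proposition 11 and Lemma 5, for almost all $\mathbf A$ every point in every feeble representation sees at most $1+14N^3$ atoms, the added $1$ accounting for $1'$. Here $N^3=2^{24s}\le2^{24}e^{960\ln2\,\sqrt{\ln n}}$ and $960\ln2<666$, so $1+14N^3\le e^{c_2\sqrt{\ln m}}$ with $c_2=1000$ for $n$ large. The constant $c_1$ found in Section 9 is smaller than $c_2$, and almost all $\mathbf A$ satisfy (a) and (b) together. $\square$

**Proof of Corollary 3.** We first show that a.a.s. the algebra is associative. Let $a,b,c,d\in D$. For $e\in D\setminus\{a,b,c,d\}$ the event that $\{a,b,e\}$ and $\{e,c,d\}$ are both in $\mathcal C$ has probability at least $\frac14$. For different $e$ these events use different coins, since $e$ is in the multisets of its own event and not in those of another, so they are independent. As $n^4(3/4)^{n-4}\to0$, a.a.s. for all $a,b,c,d\in D$ some such $e$ exists. Then $e\le a;b$ and $d\le e;c$, so $d\le(a;b);c$. Thus a.a.s. every $d\in D$ lies below $(a;b);c$ for all $a,b,c\in D$, and by commutativity also below $(b;c);a=a;(b;c)$.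

For the identity atom,
$$1'\le(a;b);c\iff c\le a;b\iff a\le b;c\iff1'\le a;(b;c),$$
since $1'\le e;c$ for an atom $e$ holds iff $e=c$, and by the invariance in Lemma 4. So $(a;b);c=a;(b;c)$ for all $a,b,c\in D$. The cases in which one of $a,b,c$ is $1'$ are trivial, and additivity extends the identity to all elements.

By Lemma 5 almost all members of $\mathsf{NA}$ are relation algebras. By Theorem 1(b) the number of representable types with $m$ atoms is $o(1)$ times the number of all $m$-atom types in $\mathsf{NA}$, hence $o(1)$ times the number of $m$-atom relation algebra types. So the proportion of representable ones among $m$-atom relation algebras tends to $0$. $\square$
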